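\title{Uniqueness of the self-similar blow-up profile for $u_t=(u^m)_{xx}+u^p$ with $p>m>1$}

\begin{abstract}
Self-similar blow-up solutions of $u_t=(u^m)_{xx}+u^p$ on the line are described by the equation $(G^m)''-\beta\xi G'+G^p-\alpha G=0$, where $\alpha=1/(p-1)$ and $\beta=(p-m)/(2(p-1))$. We prove that for all $p>m>1$ this equation has exactly one nonconstant, nonnegative, even solution that is nonincreasing for $\xi>0$. The proof is a shooting argument in the height $A=G(0)$. Along any profile two quotients are monotone, the logarithmic slope $-\xi G'/G$ and $(\alpha G+\beta\xi G')/G^p$. They yield an explicit comparison function for the linearized equation, which shows that every profile is crossed in the same direction as $A$ increases. We also obtain the shape of the profile, its nondegeneracy, and the nonexistence of positive monotone solutions when $0<m\le1<p$.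
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Consider the quasilinear reaction-diffusion equation
\begin{equation}\label{eq:pde}
u_t=(u^m)_{xx}+u^p,\qquad x\in\mathbb{R},\ t>0,
\end{equation}
with $m>1$, $p>1$, and nonnegative initial data that are symmetric and nonincreasing for $x>0$. The reaction term alone produces blow-up: the positive solutions that do not depend on $x$ are $u=\kappa(T-t)^{-\alpha}$, where
\[
\alpha=\frac1{p-1},\qquad \kappa=\alpha^{1/(p-1)}.
\]
To observe a solution that blows up at time $T$, one measures amplitude in units of $(T-t)^{-\alpha}$ and length in units of $(T-t)^{\beta}$, with $\beta$ chosen so that the three terms of \eqref{eq:pde} scale alike: $\alpha+1=m\alpha+2\beta=p\alpha$, that is,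
\[
\beta=\frac{p-m}{2(p-1)}.
\]
With $u(x,t)=(T-t)^{-\alpha}g(\xi,\tau)$, $\xi=(T-t)^{-\beta}x$ and $\tau=-\log(1-t/T)$, the blow-up time is sent to $\tau=\infty$ and
\[
g_\tau=(g^m)_{\xi\xi}-\beta\xi g_\xi+g^p-\alpha g .
\]
The equilibria $g=G(\xi)$ of this flow are the self-similar solutions $u=(T-t)^{-\alpha}G(\xi)$, and they are the natural candidates for the shape of a solution near its blow-up time. Writing $w=G^m$, they solve
\begin{equation}\label{eq:ode}
w''-\beta\xi G'+G^p-\alpha G=0,
\end{equation}
or, in divergence form,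
\begin{equation}\label{eq:flux}
(w'-\beta\xi G)'=(\alpha-\beta)G-G^p .
\end{equation}
The diffusion degenerates where $G=0$, so solutions are understood in the weak sense. A \emph{weak solution} is a locally bounded function $G\ge0$ on $\mathbb{R}$ for which \eqref{eq:flux} holds in the sense of distributions:
\[
\int_{\mathbb{R}}\Big(G^m\eta''+\beta\xi G\,\eta'-\big((\alpha-\beta)G-G^p\big)\eta\Big)\,d\xi=0\qquad\text{for all }\eta\in C_c^\infty(\mathbb{R}).
\]
The constant solutions are $0$ and $\kappa$. A \emph{profile} is a weak solution that is bounded, nonconstant, even, nonincreasing for $\xi>0$, and tends to $0$ as $|\xi|\to\infty$.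

The following is known. If $p<m$ there is a unique profile, and it has compact support. If $p=m$ the unique profile is
\begin{equation}\label{eq:cos}
G(\xi)=\begin{cases}C(\cos B\xi)^{2/(m-1)}, & |\xi|\le \pi/2B,\\ 0 & \text{elsewhere},\end{cases}\qquad C^{m-1}=\frac{2m}{m^2-1},\quad B=\frac{m-1}{2m}.
\end{equation}
If $p>m$ there exists a positive profile such that $\xi^{2/(p-m)}G(\xi)$ tends to a positive constant as $\xi\to\infty$. Whether the profile is unique for $p>m$ is posed as an open problem in \cite{intro}. This is the question we answer.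

A heuristic count indicates what to expect. An even solution is determined by one number, its height $A=G(0)$. At infinity, dropping the nonlinear terms of \eqref{eq:ode} leaves $\alpha G+\beta\xi G'=0$, whose solutions are $C\xi^{-\gamma}$ with
\[
\gamma=\frac\alpha\beta=\frac2{p-m}
\]
and $C$ free. Matching a one-parameter family from the origin with a one-parameter family from infinity, for a second-order equation, should single out isolated values of $A$. The count does not say how many. The cases $p\le m$ suggest one, but Theorem~\ref{thm:contrast} below shows that for $m\le1$ there is none, so the answer must use $m>1$ in an essential way.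

\begin{theorem}\label{thm:main}
Let $p>m>1$. There is exactly one profile. More generally, there is exactly one nonconstant nonnegative even weak solution of \eqref{eq:ode} that is nonincreasing for $\xi>0$; its decay to $0$ is automatic.
\end{theorem}

To state the finer results we set up the shooting problem. For $A>\kappa$ let $G_A$ be the solution of \eqref{eq:ode} with $G_A(0)=A$ and $G_A'(0)=0$, continued as long as it is positive. Since $mA^{m-1}G_A''(0)=\alpha A-A^p<0$, it decreases at first. Let $(0,\xi_A)$ be the maximal interval on which $G_A$ exists, $G_A>0$ and $G_A'<0$, and sort the heights $A>\kappa$ into three sets: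
\begin{itemize}
\item $A\in\mathcal N$ if $\xi_A<\infty$, $G_A(\xi_A)>0$ and $G_A'(\xi_A)=0$ (the solution turns);
\item $A\in\mathcal P$ if $\xi_A<\infty$ and $G_A(\xi)\to0$ as $\xi\uparrow\xi_A$ (the solution touches down);
\item $A\in\mathcal S$ if $\xi_A=\infty$.
\end{itemize}

\begin{theorem}\label{thm:more}
Let $p>m>1$ and let $G$ be the profile.
\begin{enumerate}
\item[(i)] There is $A_*>\kappa$ with $\mathcal N=(\kappa,A_*)$, $\mathcal S=\{A_*\}$, $\mathcal P=(A_*,\infty)$, and $A_*$ depends continuously on $(m,p)$.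
\item[(ii)] $G=G_{A_*}$ is positive and analytic. On $(0,\infty)$, the function $\xi^\gamma G$ increases to a limit $C_*\in(0,\infty)$; the function $-\xi G'/G$ increases strictly from $0$ to $\gamma$; the function $J=(\alpha G+\beta\xi G')/G^p$ increases strictly from $\alpha A_*^{1-p}<1$ to $1+m\gamma(m\gamma+1)C_*^{m-p}$; and $G^m$ has exactly one inflection point.
\item[(iii)] The linearized equation $L\varphi=0$, where
\[
L\varphi=(mG^{m-1}\varphi)''-\beta\xi\varphi'+(pG^{p-1}-\alpha)\varphi,
\]
has no nontrivial solution on $\mathbb{R}$ of at most polynomial growth.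
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:contrast}
If $0<m\le1<p$, and $\alpha,\beta$ are given by the same formulas, then no positive nonconstant even $C^2$ solution of \eqref{eq:ode} is nonincreasing on $(0,\infty)$.
\end{theorem}

The quantities in Theorem~\ref{thm:more}(ii) have a direct meaning for the self-similar solution $u=(T-t)^{-\alpha}G(\xi)$. Differentiating in $t$ gives $u_t=(T-t)^{-\alpha-1}(\alpha G+\beta\xi G')$, while $u^p=(T-t)^{-\alpha-1}G^p$. Hence $J=u_t/u^p$ compares the actual growth rate with the rate due to reaction alone, and $J-1=(u^m)_{xx}/u^p$: diffusion slows the growth near the center and speeds it up far away. Also $u(x,t)=|x|^{-\gamma}\,|\xi|^\gamma G(\xi)$ for $x\neq0$, so $u(x,t)$ increases to $C_*|x|^{-\gamma}$ as $t\uparrow T$, and the self-similar solution blows up at $x=0$ only.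

Unless stated otherwise, $p>m>1$. We write $a=mG^{m-1}$, so that $w'=aG'$, and we use the following consequences of the definitions:
\begin{equation}\label{eq:exp}
0<\beta<\tfrac12,\quad (p-1)\alpha=1,\quad (m-1)\alpha=1-2\beta,\quad (p-1)\gamma=\tfrac1\beta,\quad (p-m)\gamma=2 .
\end{equation}

\section{The model case $p=m$}\label{sec:model}

The mechanism of the proof can be seen by hand when $p=m>1$. Then $\beta=0$, $\alpha=1/(m-1)$, and where $G>0$ equation \eqref{eq:ode} is autonomous:
\[
w''+F'(w)=0,\qquad F(w)=\tfrac12w^2-\tfrac{\alpha m}{m+1}\,w^{(m+1)/m}.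
\]
Here $F(0)=0$, and $F'(w)=w-\alpha w^{1/m}$ is negative for $0<w<\kappa^m$ and positive for $w>\kappa^m$. Along $w_A=G_A^m$ the energy is conserved:
\begin{equation}\label{eq:energy}
\tfrac12w_A'^2+F(w_A)=F(A^m)=\tfrac12A^{m+1}\big(A^{m-1}-C^{m-1}\big),
\end{equation}
with $C>\kappa$ as in \eqref{eq:cos}. If $\kappa<A<C$, then $F(A^m)<0$, and $F$ takes this value at exactly one point $w_-\in(0,\kappa^m)$. The function $F(A^m)-F(w)$ is positive on $(w_-,A^m)$ with simple zeros at the ends, so the integral of $(F(A^m)-F(w))^{-1/2}$ over this interval converges: $w_A$ descends to $w_-$ on a finite interval and turns. If $A>C$, then $F(w)<F(A^m)$ on $[0,A^m)$, and $w_A$ reaches $0$ at a finite point with slope $-\sqrt{2F(A^m)}<0$. The value $A=C$ in between gives \eqref{eq:cos}. This is the picture of Theorem~\ref{thm:more}(i), except that the separating solution reaches $0$ at the finite point $\xi_0=\pi/2B$, with $w'(\xi_0)=0$.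

For $p>m$ the energy $\mathcal E=\frac12w'^2+F(w)$, now with $F'(w)=w^{p/m}-\alpha w^{1/m}$, satisfies $\mathcal E'=\beta\xi aG'^2$. The gain of energy depends on the whole trajectory, and there is no visible reason for it to be monotone in $A$. What survives is an infinitesimal version of the argument, carried out along the separating solution only.

Let again $p=m$, and put $w=w_C$, $P=-w'>0$ and $\Phi=\partial_Aw_A|_{A=C}$ on $(0,\xi_0)$. Differentiate \eqref{eq:energy} in $A$ and use $F'(w)=-w''=P'$:
\[
\Phi P'-P\Phi'=\delta,\qquad \delta=mC^{m-1}F'(C^m)>0,\qquad\text{so}\qquad \Big(\frac{\Phi}{P}\Big)'=-\frac{\delta}{P^2}.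
\]
As $\xi\downarrow0$, $\Phi\to mC^{m-1}>0$ and $P\to0$, so $\Phi/P\to+\infty$. As $t=\xi_0-\xi\downarrow0$, formula \eqref{eq:cos} gives $P\sim ct^{s}$ with $c>0$ and $s=\frac{m+1}{m-1}>1$. Integration gives $\Phi/P\sim-\delta t^{1-2s}/((2s-1)c^2)$, hence $\Phi\sim-\delta t^{1-s}/((2s-1)c)$. Thus
\begin{center}
\emph{$\Phi$ has exactly one zero, is negative beyond it, and tends to $-\infty$ at the far end.}
\end{center}
A solution that starts slightly higher ends up below the profile and falls away from it; one that starts slightly lower ends up above it. If this holds at \emph{every} separating height, then each of them has turning solutions on its left and touchdown solutions on its right, and two separating heights cannot coexist, because the interval between consecutive ones would have to pass from $\mathcal P$ to $\mathcal N$.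

The computation worked because $\Phi P'-P\Phi'$ is the Wronskian of two solutions of the linearized equation: translation invariance makes $G'$ a solution when $\beta=0$. For $p>m$ one has $LG'=\beta G'$ instead, and a substitute for $P$ must be built. The plan is as follows. Section~\ref{sec:reduction} identifies the profiles with the points of $\mathcal S$. Sections \ref{sec:slope}--\ref{sec:J} prove that $-\xi G'/G$ and $J$ are monotone along any profile. Section~\ref{sec:variation} uses both facts to build the substitute and to prove the displayed statement, and Section~\ref{sec:crossing} turns it into the direction of crossing. Section~\ref{sec:end} shows that $\mathcal N$ and $\mathcal P$ are open and nonempty and concludes. Sections \ref{sec:nondeg} and~\ref{sec:contrast} prove Theorem~\ref{thm:more}(iii) and Theorem~\ref{thm:contrast}.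

\section{Reduction to the shooting problem}\label{sec:reduction}

Where $G>0$, equation \eqref{eq:ode} reads
\[
w''=\frac{\beta\xi}{m}\,w^{1/m-1}w'+\alpha w^{1/m}-w^{p/m},
\]
and the right side is analytic in $(\xi,w,w',m,p)$ for $w>0$. The derivatives $w'$ and $G'$ have the same sign. We use the following facts; (F1)--(F3) are the standard theorems on ordinary differential equations, in the form needed here.
\begin{enumerate}
\item[(F1)] A positive $C^2$ solution is analytic and is determined by $(w,w')$ at one point. If $(w,w')$ has a limit with $w>0$ at a finite end of its interval, the solution extends past that end. Since the equation is invariant under $\xi\mapsto-\xi$, the solution $G_A$ is even.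
\item[(F2)] If a solution exists and is positive on $[0,R]$, so do the solutions with nearby data and parameters; they depend smoothly on these, uniformly on $[0,R]$ together with their $\xi$-derivatives; and $\partial_AG_A$ solves the linearized equation. If moreover $G'(0)=0$, $G''(0)<0$ and $G'<0$ on $(0,R]$, then $G'<0$ on $(0,R]$ for the nearby solutions with $G'(0)=0$: choose $r>0$ with $G''<0$ on $[0,r]$, and note that $G''<0$ on $[0,r]$ and $G'<0$ on $[r,R]$ persist.
\item[(F3)] The zeros of a nontrivial solution of a regular linear second-order equation are simple.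
\item[(F4)] If a positive solution of \eqref{eq:ode} has $w'=w''=0$ at a point, then $G^p=\alpha G$ there, so $G=\kappa$ there and $G\equiv\kappa$ by (F1).
\item[(F5)] If $w''\le0$ on $[R,\infty)$ and $w'(R)<0$, then $w\to-\infty$.
\item[(F6)] If $f\in C^1$ has $f'>0$ at each of its zeros and $f(s_0)=0$, then $f>0$ for all $s>s_0$. Indeed $f>0$ just after $s_0$, and at a next zero we would have $f'\le0$.
\end{enumerate}

The three sets cover $(\kappa,\infty)$. Suppose $\xi_A<\infty$. On $(0,\xi_A)$ we have $0<G_A\le A$, so the right side of \eqref{eq:flux} is bounded and $w'-\beta\xi G$ has a limit at $\xi_A$; the monotone function $G_A$ has a limit too, and therefore so does $w'$. If $\lim G_A=0$ then $A\in\mathcal P$. Otherwise the solution extends past $\xi_A$ by (F1), and $G_A'(\xi_A)=0$ by maximality, so $A\in\mathcal N$. Hence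
\[
(\kappa,\infty)=\mathcal N\sqcup\mathcal P\sqcup\mathcal S .
\]

The profile \eqref{eq:cos} reaches zero with $w'=0$. For $p>m$ the drift term points the wrong way for this to happen.

\begin{lemma}\label{lem:touch}
Let $0<r<\xi_0$ and let $G$ be a positive nonincreasing solution of \eqref{eq:ode} on $[r,\xi_0)$ with $G(\xi)\to0$ as $\xi\uparrow\xi_0$. Then $w'(\xi)$ tends to a strictly negative limit as $\xi\uparrow\xi_0$.
\end{lemma}

\begin{proof}
As above, $w'$ has a limit, which is $\le0$. Suppose it is $0$. Then $w'-\beta\xi G\to0$ at $\xi_0$. Integrating \eqref{eq:flux} over $(\xi,\xi_0)$ and using $G\le G(\xi)$ on this interval,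
\[
-w'(\xi)=-\beta\xi G(\xi)+\int_\xi^{\xi_0}\big((\alpha-\beta)G-G^p\big)\le G(\xi)\big[-\beta\xi+|\alpha-\beta|(\xi_0-\xi)\big].
\]
Since $\beta\xi_0>0$, the bracket is negative for $\xi$ close to $\xi_0$, so $w'(\xi)>0$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:strict}
Let $m>0$, $p>1$, and let $G$ be a positive nonconstant even $C^2$ solution of \eqref{eq:ode} on $\mathbb{R}$ that is nonincreasing for $\xi>0$. Then $G(0)>\kappa$ and $G'<0$ on $(0,\infty)$.
\end{lemma}

\begin{proof}
We have $w'(0)=0$ and $w''(0)=\alpha G(0)-G(0)^p$. If $G(0)<\kappa$ then $w''(0)>0$, which contradicts monotonicity; if $G(0)=\kappa$ then $G\equiv\kappa$ by (F4). If $w'(\xi_1)=0$ for some $\xi_1>0$, then $\xi_1$ is an interior maximum point of $w'\le0$, so $w''(\xi_1)=0$ and again $G\equiv\kappa$.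
\end{proof}

\begin{proposition}\label{prop:reduction}
Every nonconstant nonnegative even weak solution that is nonincreasing for $\xi>0$ equals $G_A$ for some $A\in\mathcal S$. Conversely, if $A\in\mathcal S$, then $G_A\to0$ at infinity, so $G_A$ is a profile.
\end{proposition}

\begin{proof}
\emph{Regularity.} A distribution on an interval whose derivative is a locally bounded function is a locally Lipschitz function. By \eqref{eq:flux} this applies to $w'-\beta\xi G$. Then $w'$ is locally bounded, so $w$ is locally Lipschitz and $G=w^{1/m}$ is continuous (after a change on a null set, which preserves evenness and monotonicity). Now $w'=\beta\xi G+(w'-\beta\xi G)$ is continuous, so $w\in C^1(\mathbb{R})$. Where $G>0$, $G=w^{1/m}$ is $C^1$, and $w'-\beta\xi G$ is $C^1$ because the right side of \eqref{eq:flux} is continuous; so $w\in C^2$ and $G$ is a classical solution there.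

\emph{Positivity.} We have $G(0)>0$, since otherwise $G\equiv0$. If $G$ vanishes somewhere, let $\xi_0>0$ be its first positive zero. Then $G=0$ on $[\xi_0,\infty)$, and $w'(\xi_0)=0$ because $w\in C^1$. This contradicts Lemma~\ref{lem:touch}. So $G>0$, and Lemma~\ref{lem:strict} gives $G=G_A$ with $A=G(0)\in\mathcal S$.

\emph{Decay.} Let $A\in\mathcal S$, $G=G_A$ and $\ell=\lim_{\xi\to\infty}G\ge0$. Integrating \eqref{eq:flux} from $0$,
\[
w'(\xi)=\beta\xi G(\xi)+\int_0^\xi\big((\alpha-\beta)G-G^p\big)=(\alpha\ell-\ell^p)\,\xi+o(\xi).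
\]
If $\ell\notin\{0,\kappa\}$, then $|w'|\to\infty$, which is impossible for a bounded monotone $w$. If $\ell=\kappa$, then $G>\kappa$ and $w''=\beta\xi G'+\alpha G-G^p<0$ on $(0,\infty)$, so $w\to-\infty$ by (F5). Hence $\ell=0$.
\end{proof}

It remains to show that $\mathcal S$ is a single point. In Sections \ref{sec:slope}--\ref{sec:variation}, $G=G_A$ with $A\in\mathcal S$ denotes an arbitrary profile.

\section{The logarithmic slope and the tail}\label{sec:slope}

A tail $C\xi^{-\gamma}$ has logarithmic slope $\gamma$, while at the origin the slope is $0$. We show that a profile passes monotonically from one to the other. Put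
\[
v=\alpha G+\beta\xi G',\qquad N=-\frac{\xi G'}{G},\qquad \theta=\gamma-N=\frac{v}{\beta G},\qquad J=\frac{v}{G^p},\qquad h=\xi^\gamma G .
\]
Then $N>0$ for $\xi>0$, and \eqref{eq:ode} takes the form
\begin{equation}\label{eq:wJ}
w''=v-G^p=(J-1)G^p .
\end{equation}
Let a dot denote $d/ds=\xi\,d/d\xi$, where $s=\log\xi$. From $\dot w=-mNw$ we get $\ddot w=(-m\dot N+m^2N^2)w$, so $\xi^2w''=\ddot w-\dot w=\big(m\dot\theta+mN(mN+1)\big)w$. On the other hand $\xi^2w''/w=\xi^2G^{1-m}(\beta\theta-G^{p-1})$ by \eqref{eq:wJ}. Therefore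
\begin{equation}\label{eq:theta}
m\dot\theta=-mN(mN+1)+\xi^2G^{1-m}\big(\beta\theta-G^{p-1}\big).
\end{equation}

\begin{lemma}\label{lem:v}
Let $m>0$, $p>\max\{m,1\}$, and let $G$ be a positive even solution of \eqref{eq:ode} on $\mathbb{R}$ with $G'<0$ on $(0,\infty)$. Then $v>0$ on $[0,\infty)$, that is, $N<\gamma$.
\end{lemma}

\begin{proof}
The derivation of \eqref{eq:wJ} and \eqref{eq:theta} needs only $G>0$ and $\beta\ne0$. We have $\theta(0)=\gamma>0$. At a zero of $\theta$, \eqref{eq:theta} gives $m\dot\theta=-m\gamma(m\gamma+1)-\xi^2G^{p-m}<0$. By (F6) applied to $-\theta$, if $\theta$ vanishes at some point then $\theta<0$ afterwards. There $v<0$, so $w''<0$ by \eqref{eq:wJ}, and $w\to-\infty$ by (F5), a contradiction.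
\end{proof}

\begin{lemma}\label{lem:theta}
For a profile, $\dot\theta<0$ on $(0,\infty)$ and $\theta\to0$ at infinity; $h$ increases to a limit $C\in(0,\infty)$; and $J$ is bounded.
\end{lemma}

\begin{proof}
\emph{The function $\theta$ cannot stay away from $0$.} Suppose $\theta\ge\delta>0$ for all large $\xi$. Since $G\to0$, we have $\beta\theta-G^{p-1}\ge\beta\delta/2$ for large $\xi$. Also $0<N<\gamma$, and $\xi^2G^{1-m}\ge\xi^2A^{1-m}\to\infty$ because $m>1$. So \eqref{eq:theta} gives $\dot\theta\to+\infty$, which contradicts $\theta<\gamma$.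

\emph{Monotonicity.} The function $N$ is even and analytic, $N=n\xi^2+O(\xi^4)$ with $n=-G''(0)/A>0$, so $\dot\theta=-\dot N<0$ for small $\xi>0$. We differentiate \eqref{eq:theta} at a zero of $\dot\theta$. There $\dot N=0$, and in general $(\xi^2G^{1-m})^{\cdot}=\xi^2G^{1-m}\big(2+(m-1)N\big)$ and $(G^{p-1})^{\cdot}=-(p-1)NG^{p-1}$. Hence
\[
m\ddot\theta=\xi^2G^{1-m}\Big[\big(2+(m-1)N\big)\big(\beta\theta-G^{p-1}\big)+(p-1)NG^{p-1}\Big].
\]
At such a point \eqref{eq:theta} says $\xi^2G^{1-m}(\beta\theta-G^{p-1})=mN(mN+1)>0$, so $\ddot\theta>0$. By (F6), if $\dot\theta(s_1)=0$ then $\dot\theta>0$ for $s>s_1$, and $\theta\ge\theta(s_1)>0$ there, which the first step excludes. So $\dot\theta<0$ everywhere. The limit of the positive decreasing function $\theta$ is $0$, again by the first step.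

\emph{The tail.} We have $\dot h/h=\gamma-N=\theta>0$. By \eqref{eq:exp}, $\xi^2G^{p-m}=h^{p-m}$, and $\beta\theta=JG^{p-1}$, so \eqref{eq:theta} becomes
\begin{equation}\label{eq:thetaJ}
m\dot\theta=-mN(mN+1)+h^{p-m}(J-1).
\end{equation}
Since $\dot\theta<0$ and $N<\gamma$, we get $h^{p-m}(J-1)<m\gamma(m\gamma+1)$. As $h\ge h(1)>0$ for $\xi\ge1$, the positive function $J$ is bounded on $[1,\infty)$, hence on $[0,\infty)$. Since $N$ increases, $\dot G/G=-N\le-N(1)$ for $\xi\ge1$, so $G\le G(1)e^{-N(1)s}$ for $s\ge0$. Then $\theta=\beta^{-1}JG^{p-1}$ decays exponentially in $s$, and $\log h=\log h(1)+\int_0^s\theta$ has a finite limit.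
\end{proof}

\section{The linearized operator}\label{sec:linear}

Recall $L\varphi=(a\varphi)''-\beta\xi\varphi'+(pG^{p-1}-\alpha)\varphi$. If $G^\lambda$ is a smooth family of positive functions with $G^1=G$, and $\mathcal F[G]$ denotes the left side of \eqref{eq:ode}, then $\partial_\lambda\mathcal F[G^\lambda]|_{\lambda=1}=L\big(\partial_\lambda G^\lambda|_{\lambda=1}\big)$. Comparison functions for $L$ must be explicit in terms of $G$. The symmetries of \eqref{eq:pde} suggest two of them: $G'$ and $v$ are the rescaled $u_x$ and $u_t$. We add $G$ itself, and $G^p$, which is the denominator of $J$.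

\begin{lemma}\label{lem:ident}
Let $m>0$, $p>1$, and let $G$ be a positive solution of \eqref{eq:ode} on an open interval. Then
\begin{gather}
LG'=\beta G',\qquad Lv=v,\qquad LG=(m-1)v+(p-m)G^p,\label{eq:L1}\\
LG^p=G^p+G^{2p-1}E,\qquad E=(m-1)(J-1)+k\,\frac{w'^2}{G^{m+p}},\label{eq:L2}
\end{gather}
where $k=(m+p-1)(p-1)/m>0$.
\end{lemma}

\begin{proof}
Differentiating \eqref{eq:ode} gives $(aG')''-\beta G'-\beta\xi G''+(pG^{p-1}-\alpha)G'=0$, which is the first identity.

For the second let $G^\lambda(\xi)=\lambda^\alpha G(\lambda^\beta\xi)$, so that $\partial_\lambda G^\lambda|_{\lambda=1}=v$. Since $m\alpha+2\beta=p\alpha=\alpha+1$, we have $((G^\lambda)^m)''+(G^\lambda)^p=\lambda^{\alpha+1}(w''+G^p)(\lambda^\beta\xi)=\lambda^{\alpha+1}v(\lambda^\beta\xi)$, while $\beta\xi(G^\lambda)'+\alpha G^\lambda=\lambda^\alpha v(\lambda^\beta\xi)$. So $\mathcal F[G^\lambda]=(\lambda^{\alpha+1}-\lambda^\alpha)v(\lambda^\beta\xi)$, whose derivative at $\lambda=1$ is $v$.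

Third, $aG=mw$, so $LG=mw''-v+pG^p=m(v-G^p)-v+pG^p$.

For \eqref{eq:L2} write $aG^p=mw^r$ with $r=(m+p-1)/m$. Then $mr=m+p-1$, $mr(r-1)=k$, $w^{r-1}=G^{p-1}$ and $w^{r-2}=G^{p-1-m}$, so
\[
(aG^p)''=(m+p-1)G^{p-1}(v-G^p)+kG^{p-1-m}w'^2 .
\]
Also $-\beta\xi(G^p)'=-pG^{p-1}(v-\alpha G)$. Adding these two expressions and $pG^{2p-1}-\alpha G^p$, we find the coefficient $m-1$ for $G^{p-1}v$, the coefficient $-(m-1)$ for $G^{2p-1}$, and $(p-1)\alpha=1$ for $G^p$. Thus $LG^p=(m-1)G^{p-1}(v-G^p)+G^p+kG^{p-1-m}w'^2$, which is \eqref{eq:L2}.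
\end{proof}

Two formulas compare functions through $L$. The first is the product rule: for smooth $q,\chi$,
\begin{equation}\label{eq:quot}
L(q\chi)=a\chi\,q''+\big[2(a\chi)'-\beta\xi\chi\big]q'+q\,L\chi .
\end{equation}
The second is the Lagrange identity. Let
\[
\rho(\xi)=\exp\Big(-\int_0^\xi\frac{\beta s}{a(s)}\,ds\Big),\qquad\text{so that}\qquad \rho'=-\frac{\beta\xi}{a}\rho .
\]
In terms of $\Phi=a\varphi$,
\[
\rho L\varphi=(\rho\Phi')'+\rho\,\tilde q\,\Phi,\qquad \tilde q=-\beta\xi\,(1/a)'+(pG^{p-1}-\alpha)/a .
\]
Let $L\varphi=0$, let $\chi$ be smooth, and put $X=a\chi$ and $W=\rho(\Phi X'-X\Phi')$. Multiplying the last formula for $\chi$ by $\Phi$, the one for $\varphi$ by $X$, and subtracting, the terms with $\tilde q$ cancel and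
\begin{equation}\label{eq:W}
W'=\rho\,\Phi\,L\chi,\qquad\qquad \Big(\frac{\Phi}{X}\Big)'=-\frac{W}{\rho X^2}\quad\text{where }X\ne0 .
\end{equation}
For a profile, $a=mG^{m-1}$ decreases on $(0,\infty)$ because $m>1$. Hence $a\le a(0)$ and
\begin{equation}\label{eq:rho}
\frac1{\rho(\xi)}\ge e^{\nu\xi^2}\ge1,\qquad \nu=\frac{\beta}{2a(0)}>0 .
\end{equation}
A first use of \eqref{eq:W} is a Sturm-type criterion for zeros.

\begin{lemma}\label{lem:zero}
Let $\chi$ be smooth on $[0,\infty)$ with $\chi>0$ and $L\chi>0$ on $(0,\infty)$ and $X=a\chi$ bounded. If $L\varphi=0$ and $W(0)=0$, then $\varphi$ is not positive on all of $(0,\infty)$.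
\end{lemma}

\begin{proof}
If $\varphi>0$ on $(0,\infty)$, then $W'>0$ there, so $W\ge W(1)>0$ for $\xi\ge1$. By \eqref{eq:W} and \eqref{eq:rho}, $(\Phi/X)'\le-W(1)/\sup X^2$ for $\xi\ge1$, so $\Phi/X$ becomes negative.
\end{proof}

\section{The quotient $J$ is increasing}\label{sec:J}

Apply \eqref{eq:quot} with $q=J$ and $\chi=G^p$. Since $L(JG^p)=Lv=JG^p$, \eqref{eq:L2} gives
\begin{equation}\label{eq:J}
aG^pJ''+\big[2(aG^p)'-\beta\xi G^p\big]J'+JG^{2p-1}E=0 .
\end{equation}
At a critical point of $J$, the sign of $J''$ is opposite to that of $E$. At the origin this helps: $J(0)=\alpha A^{1-p}<1$ and $m>1$ give $E(0)<0$, so $J''(0)>0$. But $E>0$ wherever $J\ge1$ and $\xi>0$, so \eqref{eq:J} alone does not forbid a local maximum of $J$. We therefore argue on a whole interval. After a maximum of height $c$, the function $v-cG^p$ is negative on an interval and vanishes at its ends; it satisfies a differential inequality, and the positive function $-G'$ provides a maximum principle for the operator in that inequality.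

\begin{lemma}\label{lem:J}
For a profile, $J$ is strictly increasing on $[0,\infty)$.
\end{lemma}

\begin{proof}
Suppose $J$ is not nondecreasing. Then there is $R>0$ with $\max_{[0,R]}J>J(R)$. Let $\xi_0$ be the last point of $[0,R]$ at which this maximum is attained. Then $\xi_0<R$, and $\xi_0>0$ because $J'(0)=0<J''(0)$. So $J'(\xi_0)=0$, $J''(\xi_0)\le0$, and \eqref{eq:J} gives $E(\xi_0)\ge0$. Let $c=J(\xi_0)>0$. Since $J<c$ on $(\xi_0,R]$, there is a first point $\bar\xi>R$ with $J(\bar\xi)=c$, or none, in which case we put $\bar\xi=\infty$. On $I=(\xi_0,\bar\xi)$ we have $J<c$.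

\emph{The inequality.} Let $z=v-cG^p=(J-c)G^p$, which is negative on $I$. By \eqref{eq:L1} and \eqref{eq:L2}, $Lz=z-cG^{2p-1}E$. The sign of $E$ on $I$ is unclear because $E$ contains the unknown $J$. We replace $J$ by the constant $c$ and move the difference to the left side: since $c(m-1)G^{p-1}z=c(m-1)(J-c)G^{2p-1}$,
\begin{equation}\label{eq:z}
\big(L-1+c(m-1)G^{p-1}\big)z=-cG^{2p-1}e,\qquad e=k\frac{w'^2}{G^{m+p}}-(m-1)(1-c).
\end{equation}
We claim that $e>0$ on $I$. If $c\ge1$, both terms of $e$ are nonnegative and the first is positive, since $w'\neq0$. If $c<1$, then $J<1$ on $I$, so $w''<0$ by \eqref{eq:wJ}; as $w'<0$, the function $w'^2$ is strictly increasing on $[\xi_0,\bar\xi)$, and so is $G^{-m-p}$. Hence $e$ is strictly increasing there, and $e(\xi_0)=E(\xi_0)\ge0$ because $J(\xi_0)=c$.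

\emph{The maximum principle.} Write $z=q\chi$ with $\chi=-G'>0$, so $L\chi=\beta\chi$. By \eqref{eq:quot}, equation \eqref{eq:z} becomes
\begin{equation}\label{eq:q}
a\chi q''+\big[2(a\chi)'-\beta\xi\chi\big]q'+d\,\chi\,q=-cG^{2p-1}e<0,\qquad d=\beta-1+c(m-1)G^{p-1}.
\end{equation}
On $I$,
\[
cG^{p-1}\le cG(\xi_0)^{p-1}=\frac{v(\xi_0)}{G(\xi_0)}=\alpha-\beta N(\xi_0)<\alpha,
\]
so by \eqref{eq:exp}, $d<\beta-1+(m-1)\alpha=-\beta<0$. The term moved to the left side costs less than $(m-1)\alpha=1-2\beta$, and the gap between the eigenvalues $1$ of $v$ and $\beta$ of $G'$ is $1-\beta$, which is larger.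

Now $q<0$ on $I$, $q(\xi_0)=0$, and $q(\bar\xi)=0$ if $\bar\xi<\infty$. If $\bar\xi=\infty$, then $q=(J-c)\,\xi G^{p-1}/N\to0$ at infinity: by Lemma~\ref{lem:theta}, $J$ is bounded, $N\to\gamma$ and $\xi G^{p-1}=O(\xi^{1-(p-1)\gamma})=O(\xi^{1-1/\beta})$ with $\beta<1$. In both cases $q$ attains a negative minimum in $I$. There $q'=0$, $q''\ge0$ and $dq>0$, so the left side of \eqref{eq:q} is positive, a contradiction.

Thus $J$ is nondecreasing. It is analytic and nonconstant, so it is constant on no interval and is strictly increasing.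
\end{proof}

\begin{proposition}\label{prop:shape}
Every profile has the properties in Theorem~\ref{thm:more}(ii), with $A_*=G(0)$ and $C_*=C$.
\end{proposition}

\begin{proof}
In view of Proposition~\ref{prop:reduction}, (F1) and Lemmas \ref{lem:theta} and~\ref{lem:J}, only the limit of $J$ and the inflection point remain. Since $J$ is increasing and bounded, it has a limit $J_\infty$. By \eqref{eq:thetaJ}, $m\dot\theta\to-m\gamma(m\gamma+1)+C^{p-m}(J_\infty-1)$ as $s\to\infty$, and this limit is $0$ because $\theta$ converges. So $J_\infty=1+m\gamma(m\gamma+1)C^{m-p}>1$. As $J$ increases strictly from $J(0)<1$ to $J_\infty>1$, the function $w''=(J-1)G^p$ changes sign exactly once on $(0,\infty)$.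
\end{proof}

\section{The derivative with respect to the height}\label{sec:variation}

Let $\varphi$ be the derivative $\partial_AG_A$ at the profile. By (F2) it is defined on $[0,\infty)$, and
\[
L\varphi=0,\qquad \varphi(0)=1,\qquad \varphi'(0)=0 .
\]
Let $\Phi=a\varphi=\partial_A(G_A^m)$, as in Section~\ref{sec:model}. There the comparison function was $\chi=-G'$, and $W$ was a positive constant. Now \eqref{eq:W} gives $W'=-\beta\rho\,\Phi G'$ for this choice, which has the sign of $\Phi$: beyond the first zero $\zeta$ of $\Phi$ the Wronskian decreases, and nothing prevents a second zero. To keep $W$ positive we need $\Phi L\chi>0$ on both sides of $\zeta$, so $L\chi$ must change sign from $+$ to $-$ exactly at $\zeta$, a point about which we know nothing; and $\chi$ must be positive on $[\zeta,\infty)$. Combinations of $G$ and $v$ achieve both. By \eqref{eq:L1}, for such $\chi$ the quotient $L\chi/G^p$ is an affine function of $J$, so it changes sign at most once and the place can be prescribed; and $\chi/G$ is an affine function of $\theta$,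 so positivity at one point propagates to the right.

\begin{lemma}\label{lem:phi}
The function $\varphi$ has exactly one zero $\zeta$ in $(0,\infty)$, $\varphi<0$ on $(\zeta,\infty)$, and $\Phi(\xi)\to-\infty$ faster than any power of $\xi$.
\end{lemma}

\begin{proof}
\emph{A zero exists.} Apply Lemma~\ref{lem:zero} with $\chi=v$. Here $v>0$, $Lv=v>0$, $av\le a(0)\alpha A$, and $W(0)=0$ because $\Phi$ and $av$ have vanishing derivative at $0$. Since $\varphi(0)=1$, there is a first zero $\zeta>0$, and $\Phi'(\zeta)<0$ by (F3).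

\emph{The comparison function.} Let
\[
\mu=\frac{p-m}{J(\zeta)}>0,\qquad \chi=G-(m-1+\mu)v,\qquad X=a\chi .
\]
By \eqref{eq:L1}, $L\chi=(p-m)G^p-\mu v=G^p\big[(p-m)-\mu J\big]$. By Lemma~\ref{lem:J} this is positive on $[0,\zeta)$ and negative on $(\zeta,\infty)$; the hypothesis $p>m$ is what makes the sign change possible. Moreover $\chi/G=1-(m-1+\mu)\beta\theta$ is strictly increasing by Lemma~\ref{lem:theta}, and $\chi<G$.

\emph{On $(0,\zeta)$.} Both $\Phi$ and $L\chi$ are positive, and $W(0)=0$ by evenness. By \eqref{eq:W},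
\[
0<\int_0^{\zeta}\rho\,\Phi L\chi\,d\xi=W(\zeta)=-\rho(\zeta)X(\zeta)\Phi'(\zeta).
\]
Hence $\delta=W(\zeta)>0$ and $X(\zeta)>0$. Since $\chi/G$ increases, $\chi\ge c_0G$ on $[\zeta,\infty)$ with $c_0=\chi(\zeta)/G(\zeta)>0$. Using $aG=mw=mh^m\xi^{-m\gamma}$ and the monotonicity of $h$,
\begin{equation}\label{eq:Xbounds}
c_0\,m\,h(\zeta)^m\,\xi^{-m\gamma}\le X(\xi)\le mA^m\qquad\text{for }\xi\ge\zeta .
\end{equation}

\emph{On $(\zeta,\infty)$.} Just after $\zeta$, $\Phi<0$. Let $(\zeta,\zeta')$ be the maximal interval on which $\Phi<0$. On it $W'=\rho\,\Phi L\chi>0$, so $W\ge\delta$ and $(\Phi/X)'\le-\delta/(\rho X^2)<0$. Thus $\Phi/X$ decreases from $0$ and cannot vanish at a finite $\zeta'$, so $\zeta'=\infty$. For $\xi\ge\zeta+1$, \eqref{eq:rho} and \eqref{eq:Xbounds} give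
\[
-\Phi(\xi)\ge X(\xi)\int_{\xi-1}^\xi\frac{\delta\,ds}{\rho X^2}\ge c_0\,m\,h(\zeta)^m\,\xi^{-m\gamma}\cdot\frac{\delta\,e^{\nu(\xi-1)^2}}{m^2A^{2m}},
\]
and the right side grows faster than any power.
\end{proof}

\section{The direction of crossing}\label{sec:crossing}

Lemma~\ref{lem:phi} describes $G_A$ to first order in $A$, and such information is uniform only on compact intervals. We use it at one large point $R$, to learn the signs of $w_A-w_{A_0}$ and of its derivative. Beyond $R$ both solutions are small, so $\alpha G-G^p$ is increasing in $G$, and the two signs propagate.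

\begin{lemma}\label{lem:cross}
Let $A_0\in\mathcal S$. There is $\delta>0$ with $(A_0-\delta,A_0)\subset\mathcal N$ and $(A_0,A_0+\delta)\subset\mathcal P$.
\end{lemma}

\begin{proof}
Write $G_0=G_{A_0}$, $w_0=G_0^m$, $w_A=G_A^m$, $D=w_A-w_0$, and let $\Phi$ be as in Lemma~\ref{lem:phi} for $G_0$. Since $\Phi\to-\infty$, the mean value theorem gives arbitrarily large points with $\Phi'<0$; since also $G_0\to0$, there is $R>0$ with
\[
\Phi(R)<0,\qquad \Phi'(R)<0,\qquad pG_0(R)^{p-1}<\alpha .
\]
By (F2), for $A$ near $A_0$ we have $G_A>0$ on $[0,R]$, $G_A'<0$ on $(0,R]$, hence $\xi_A>R$; also $pG_A(R)^{p-1}<\alpha$, and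
\[
D(R)=(A-A_0)\Phi(R)+o(A-A_0),\qquad D'(R)=(A-A_0)\Phi'(R)+o(A-A_0).
\]
So for $A\ne A_0$ close to $A_0$, both $D(R)$ and $D'(R)$ are nonzero and have the sign of $A_0-A$.

On $[R,\xi_A)$ the functions $G_A$ and $G_0$ are positive and decreasing, with $pG^{p-1}<\alpha$. Let $w^\sigma=(1-\sigma)w_0+\sigma w_A$ for $\sigma\in[0,1]$, and $f(w)=\alpha w^{1/m}-w^{p/m}$. Then $G_A-G_0=bD$ and $f(w_A)-f(w_0)=c_1D$, where
\[
b=\int_0^1\tfrac1m(w^\sigma)^{\frac1m-1}\,d\sigma>0,\qquad c_1=\int_0^1f'(w^\sigma)\,d\sigma .
\]
Since $f'(w)=\frac1mw^{\frac1m-1}\big(\alpha-pw^{(p-1)/m}\big)$ and $w^\sigma$ lies between $w_0$ and $w_A$, we have $c_1>0$. Since $\frac1m-1<0$ and $(w^\sigma)'<0$, we have $b'>0$; this uses $m>1$ and the monotonicity of both solutions. Subtracting the equations $w''=\beta\xi G'+f(w)$ gives $D''=\beta\xi(bD)'+c_1D$, that is,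
\[
\big(e^{-H}D'\big)'=e^{-H}\,(\beta\xi b'+c_1)\,D,\qquad H(\xi)=\int_R^\xi\beta s\,b(s)\,ds,
\]
with $\beta\xi b'+c_1>0$. Suppose $D(R)>0$ and $D'(R)>0$. As long as $D>0$, the function $e^{-H}D'$ increases, so $D'>0$ and $D\ge D(R)$; hence $D$ never reaches $0$, and $D\ge D(R)$, $D'>0$ on all of $[R,\xi_A)$. The equation is linear in $D$, so applying this to $-D$ shows that $D(R)<0$ and $D'(R)<0$ imply $D\le D(R)$ and $D'<0$ on $[R,\xi_A)$.

\emph{Case $A>A_0$.} Here $0<w_A\le w_0-|D(R)|$ on $[R,\xi_A)$ and $w_0\to0$, so $\xi_A<\infty$. If $A\in\mathcal N$, then $w_A'<w_0'$ on $[R,\xi_A)$ gives $0=w_A'(\xi_A)\le w_0'(\xi_A)<0$, which is absurd. So $A\in\mathcal P$.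

\emph{Case $A<A_0$.} Here $w_A\ge D(R)>0$ on $[R,\xi_A)$. So $A\notin\mathcal P$, and $A\notin\mathcal S$ by the decay in Proposition~\ref{prop:reduction}. Hence $A\in\mathcal N$.
\end{proof}

\section{The sets $\mathcal N$ and $\mathcal P$, and the end of the proof}\label{sec:end}

Continuous dependence (F2) breaks down at a touchdown point, where the equation is singular, so the openness of $\mathcal P$ needs a direct estimate. The same estimate shows that large heights lie in $\mathcal P$, provided we embed \eqref{eq:ode} in a family that contains its limit as $A\to\infty$. For $\varepsilon\in[0,1]$ and $A>0$ with $A^{p-1}>\varepsilon\alpha$ consider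
\begin{equation}\label{eq:eps}
\big((g^m)'-\varepsilon\beta\eta g\big)'=\varepsilon(\alpha-\beta)g-g^p,\qquad g(0)=A,\quad g'(0)=0,
\end{equation}
that is, $(g^m)''-\varepsilon\beta\eta g'+g^p-\varepsilon\alpha g=0$; for $\varepsilon=1$ this is the shooting problem. Facts (F1) and (F2) apply, with $\varepsilon$ as a further parameter. Write $Q=(A,m,p,\varepsilon)$ with $p>m>1$, and let $(0,\eta_Q)$ be the maximal interval on which $g>0$ and $g'<0$; it is nonempty since $mA^{m-1}g''(0)=\varepsilon\alpha A-A^p<0$. The right side of \eqref{eq:eps} is bounded on this interval, so, exactly as in Section~\ref{sec:reduction}, if $\eta_Q<\infty$ then either $g\to0$ at $\eta_Q$ (\emph{touchdown}) or $g>0$ and $g'=0$ at $\eta_Q$.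

\begin{lemma}\label{lem:persist}
Suppose that for $Q_0$ there is touchdown at $\eta_0=\eta_{Q_0}<\infty$ and $(g^m)'(\eta)\to-\sigma<0$ as $\eta\uparrow\eta_0$. Then there is touchdown for all $Q$ close to $Q_0$ with $\varepsilon\in[0,1]$.
\end{lemma}

\begin{proof}
Let $\alpha_0,\beta_0$ be the exponents at $Q_0$ and $K=(\beta_0+|\alpha_0-\beta_0|+1)(\eta_0+1)$. Choose $\eta'\in(0,\eta_0)$ so close to $\eta_0$ that, for $Q_0$,
\[
(g^m)'(\eta')<-\sigma/2,\qquad Kg(\eta')<\sigma/8,\qquad g(\eta')^m<\sigma/8 .
\]
On $[0,\eta']$ the solution is positive, so (F2) applies: for $Q$ close to $Q_0$ the three inequalities hold, $g>0$ on $[0,\eta']$ and $g'<0$ on $(0,\eta']$, hence $\eta_Q>\eta'$; also $(\beta+|\alpha-\beta|)(\eta_0+1)<K$. Let $\eta'\le\eta<\min(\eta_Q,\eta_0+1)$. Integrate \eqref{eq:eps} over $(\eta',\eta)$, drop the nonpositive terms $-\varepsilon\beta\eta'g(\eta')$ and $-\int g^p$, and use $0<g\le g(\eta')$ and $\varepsilon\le1$: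
\[
(g^m)'(\eta)\le(g^m)'(\eta')+\varepsilon\beta\eta g(\eta)+\varepsilon|\alpha-\beta|\int_{\eta'}^\eta g\le(g^m)'(\eta')+Kg(\eta')\le-\frac\sigma4 .
\]
Therefore $0<g(\eta)^m\le\frac\sigma8-\frac\sigma4(\eta-\eta')$, which forces $\min(\eta_Q,\eta_0+1)\le\eta'+\frac12<\eta_0+1$. So $\eta_Q\le\eta'+\frac12$, and $(g^m)'\le-\sigma/4$ up to $\eta_Q$. This excludes $g>0$, $g'=0$ at $\eta_Q$, and there is touchdown.
\end{proof}

\begin{lemma}\label{lem:open}
The sets $\mathcal N$ and $\mathcal P$ are open in $(\kappa,\infty)$, and also jointly in $(A,m,p)$ on the set $\{p>m>1,\ A>\kappa\}$, where $\kappa$ depends on $p$.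
\end{lemma}

\begin{proof}
Let $A\in\mathcal N$. At $\xi_A$ we have $w'=0$, and $w''\ge0$ because $w'<0$ before $\xi_A$. By (F4), $w''(\xi_A)>0$. So for a small $r>0$, $G_A>0$ on $[0,\xi_A+r]$ and $G_A'(\xi_A+r)>0$. Both properties persist for nearby $(A,m,p)$ by (F2). For these, the interval of decrease ends before $\xi_A+r$ at a point where the solution is positive, which is the case $\mathcal N$.

Let $A\in\mathcal P$. By Lemma~\ref{lem:touch}, $w'$ has a negative limit at $\xi_A$, and Lemma~\ref{lem:persist} applies with $\varepsilon=1$ kept fixed.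
\end{proof}

\begin{lemma}\label{lem:Pnonempty}
All sufficiently large $A$ belong to $\mathcal P$.
\end{lemma}

\begin{proof}
For large heights, diffusion and reaction dominate the linear terms. Let $g(\eta)=A^{-1}G_A(\xi)$ with $\xi=A^{-(p-m)/2}\eta$. Then $(G_A^m)''(\xi)=A^p(g^m)''(\eta)$, $G_A^p=A^pg^p$ and $\xi G_A'(\xi)=A\eta g'(\eta)$. Dividing \eqref{eq:ode} by $A^p$ shows that $g$ solves \eqref{eq:eps} with initial height $1$ and $\varepsilon=A^{1-p}$. For $\varepsilon=0$ and height $1$, the function $y=g^m$ satisfies $y''=-y^{p/m}<0$ and $y'(0)=0$ as long as $y>0$. So $y'$ is negative and decreasing for $\eta>0$; by (F5) $y$ reaches $0$ at a finite $\eta_0$, and $y'$ has a negative limit there, finite because $|y''|\le1$. Lemma~\ref{lem:persist} at $Q_0=(1,m,p,0)$ gives touchdown for all small $\varepsilon>0$.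
\end{proof}

For heights near $\kappa$ we linearize at the constant solution. By (F2), $Y=\partial_AG_A|_{A=\kappa}$ solves
\begin{equation}\label{eq:hermite}
a_0Y''-\beta\xi Y'+Y=0,\qquad Y(0)=1,\quad Y'(0)=0,\qquad a_0=m\kappa^{m-1},
\end{equation}
because $p\kappa^{p-1}-\alpha=(p-1)\alpha=1$. In the variable $y=\xi\sqrt{\beta/a_0}$ this is $Y_{yy}-yY_y+\beta^{-1}Y=0$. For $\beta=\frac14$, that is $p=2m-1$, the solution is $Y=1-2y^2+\frac13y^4$, which turns at $y=\sqrt3$. For $\beta=\frac12$, that is $m=1$, it is $Y=1-y^2$, which never turns. The next proof shows that $\beta<\frac12$ is what is needed.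

\begin{lemma}\label{lem:Nnonempty}
All $A>\kappa$ sufficiently close to $\kappa$ belong to $\mathcal N$.
\end{lemma}

\begin{proof}
Differentiating \eqref{eq:hermite}, the odd function $Z=Y'$ solves $a_0Z''-\beta\xi Z'+(1-\beta)Z=0$ with $Z(0)=0$ and $Z'(0)=-1/a_0<0$. The operator on the left sends $\xi$ to $(1-2\beta)\xi>0$, so we compare $Z$ with $\xi$. Let $U=-Z/\xi$, an even analytic function, and $\rho_0=e^{-\beta\xi^2/(2a_0)}$. Substituting $Z=-\xi U$ gives $a_0(\xi U''+2U')-\beta\xi^2U'+(1-2\beta)\xi U=0$, and multiplication by $\rho_0\xi$ gives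
\[
a_0\big(\rho_0\xi^2U'\big)'=-(1-2\beta)\rho_0\xi^2U .
\]
Suppose $Z<0$ on $(0,\infty)$, so $U>0$. Then $\rho_0\xi^2U'$ decreases strictly from $0$, so $U'\le-\delta/(\rho_0\xi^2)$ for $\xi\ge1$ with some $\delta>0$. Since $\rho_0\xi^2$ is bounded, $U\to-\infty$, a contradiction. So $Z$ has a first positive zero, which is simple by (F3), and $Z(R)>0$ for some $R$ slightly beyond it. For $A$ slightly above $\kappa$, (F2) gives $G_A>0$ on $[0,R]$ and $G_A'(R)=(A-\kappa)Z(R)+o(A-\kappa)>0$. Hence $\xi_A<R$ and $G_A(\xi_A)>0$, so $A\in\mathcal N$.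
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:reduction} it suffices to show that $\mathcal S$ has exactly one point. The interval $(\kappa,\infty)$ is connected, and $\mathcal N$, $\mathcal P$ are disjoint, open and nonempty by Lemmas \ref{lem:open}--\ref{lem:Nnonempty}, so they do not cover it and $\mathcal S\ne\emptyset$.

Suppose $A_1<A_2$ lie in $\mathcal S$. By Lemma~\ref{lem:cross}, $(A_1,A_1+\delta)\subset\mathcal P$ for some $\delta>0$, so $A_1+\delta\le A_2$. The set $\mathcal S$ is closed in $(\kappa,\infty)$ by Lemma~\ref{lem:open}, so $\mathcal S\cap[A_1+\delta,A_2]$ is compact and nonempty; let $A_3$ be its least element. The interval $(A_1,A_3)$ is covered by the disjoint open sets $\mathcal N$ and $\mathcal P$. It meets $\mathcal P$ near $A_1$ and, by Lemma~\ref{lem:cross} at $A_3$, it meets $\mathcal N$ near $A_3$. This contradicts connectedness.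
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(i) and (ii)]
Let $\mathcal S=\{A_*\}$. Each of the intervals $(\kappa,A_*)$ and $(A_*,\infty)$ is covered by the disjoint open sets $\mathcal N$, $\mathcal P$, so it lies in one of them. By Lemma~\ref{lem:cross} the first meets $\mathcal N$ and the second meets $\mathcal P$. Hence $\mathcal N=(\kappa,A_*)$ and $\mathcal P=(A_*,\infty)$. For continuity fix $(m,p)$ and $0<\delta<A_*(m,p)-\kappa$. Then $A_*(m,p)-\delta\in\mathcal N$ and $A_*(m,p)+\delta\in\mathcal P$, and by the joint openness in Lemma~\ref{lem:open} the same two numbers lie in the sets $\mathcal N$ and $\mathcal P$ of every $(m',p')$ near $(m,p)$. So $|A_*(m',p')-A_*(m,p)|<\delta$. Part (ii) is Proposition~\ref{prop:shape}.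
\end{proof}

\section{Nondegeneracy of the profile}\label{sec:nondeg}

\begin{proof}[Proof of Theorem~\ref{thm:more}(iii)]
Since $G$ is even, $L$ commutes with $\xi\mapsto-\xi$. So the even and odd parts of a solution of polynomial growth are solutions of polynomial growth, and it suffices to treat them separately.

An even solution has vanishing derivative at $0$, so it is a multiple of the function $\varphi$ of Section~\ref{sec:variation}. By Lemma~\ref{lem:phi}, $|\varphi|=|\Phi|/a\ge|\Phi|/a(0)$ exceeds every power of $\xi$, so the multiple is $0$.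

An odd solution is a multiple of the solution $\psi$ with $\psi(0)=0$, $\psi'(0)=1$. Suppose that $\psi$ has polynomial growth; then so does $\Psi=a\psi$. We show that this forces $\Phi$ to be positive somewhere beyond its only zero $\zeta$.

First, $\psi$ has a positive zero. Apply Lemma~\ref{lem:zero} to $\psi$ with $\chi=-G'$: we have $L\chi=\beta\chi>0$ on $(0,\infty)$; $X=-w'=mNw/\xi\le m\gamma A^m$ for $\xi\ge1$, so $X$ is bounded; and the Wronskian vanishes at $0$ because $\Psi(0)=X(0)=0$. Since $\psi>0$ just after $0$, it has a first positive zero $\omega_1$, and $\Psi'(\omega_1)<0$ by (F3).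

Next apply \eqref{eq:W} to $\varphi$ with $\chi=\psi$. Since $L\psi=0$, the Wronskian is constant, and $\Phi(0)=\Psi'(0)=a(0)$, $\Psi(0)=0$ give
\[
\rho(\Phi\Psi'-\Psi\Phi')\equiv a(0)^2,\qquad \Big(\frac\Phi\Psi\Big)'=-\frac{a(0)^2}{\rho\Psi^2}\quad\text{where }\Psi\neq0 .
\]
At a zero of $\Psi$ the first identity says that $\Phi$ and $\Psi'$ have the same sign. So $\Phi(\omega_1)<0$; hence $\omega_1>\zeta$, and $\Phi<0$ on $[\omega_1,\infty)$ by Lemma~\ref{lem:phi}. If $\Psi$ has a next zero $\omega_2$, then $\Psi'(\omega_2)>0$ and $\Phi(\omega_2)>0$, a contradiction. If not, then $\Psi<0$ on $(\omega_1,\infty)$. By \eqref{eq:rho} and the polynomial bound, $1/(\rho\Psi^2)\to\infty$, so $\Phi/\Psi\to-\infty$ and $\Phi>0$ for large $\xi$, again a contradiction.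
\end{proof}

\section{The case $m\le1$}\label{sec:contrast}

For $m>1$ the term $(m-1)(J-1)$ in $E$ is negative while $J<1$, and it lets $J$ rise from $J(0)<1$ toward the level $1$, which $J$ must cross for $w$ to become convex. For $m\le1$ this term has the opposite sign, and $J$ can only fall.

\begin{proof}[Proof of Theorem~\ref{thm:contrast}]
Let $0<m\le1<p$, so that $p>m$ and $\beta>0$, and suppose $G$ is a positive nonconstant even $C^2$ solution that is nonincreasing on $(0,\infty)$. By Lemma~\ref{lem:strict}, $G(0)>\kappa$ and $G'<0$ on $(0,\infty)$. By Lemma~\ref{lem:v}, $J>0$. Also $J(0)=\alpha G(0)^{1-p}<1$, and $J'(0)=0$ by evenness. Equation \eqref{eq:J} follows from Lemma~\ref{lem:ident} and \eqref{eq:quot} alone, so it holds here. Multiply it by $\rho\,aG^p$, with $\rho$ as in Section~\ref{sec:linear}; since $\rho'=-\beta\xi\rho/a$, this gives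
\[
\big(\rho\,(aG^p)^2J'\big)'=-\rho\,a\,G^{3p-1}JE .
\]
Let $[0,R)$ be the maximal interval on which $J<1$. On $(0,R)$ we have $(m-1)(J-1)\ge0$ and $kw'^2G^{-m-p}>0$, so $E>0$. Integrating from $0$ gives $J'<0$ on $(0,R)$, so $J\le J(0)<1$ there and $R=\infty$. Then $w''=(J-1)G^p<0$ and $w'<0$ on $(0,\infty)$, and $w\to-\infty$ by (F5). This contradicts $G>0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{intro}
\emph{An Introduction to the},
\texttt{https://web.austral.edu.ar/\allowbreak descargas/\allowbreak facultad-\allowbreak cienciasEmpresariales/\allowbreak mat/\allowbreak DePablo-\allowbreak MAT-\allowbreak SerieA-\allowbreak 12(2006).pdf}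

\end{thebibliography}
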